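# Weight 2 cusp forms and the Kodaira dimension of $\mathcal A_t$

## 1. Descending from a torsion-free cover: a guess and three tests

Let $\mathcal A_t$ be the moduli space of abelian surfaces with a polarization of type $(1,t)$, $t\in\mathbb N$. For example, a product $E_1\times E_2$ of elliptic curves with the polarization $\mathrm{pr}_1^*\mathcal O(o)\otimes \mathrm{pr}_2^*\mathcal O(t\cdot o)$ is a point of $\mathcal A_t$. It is a quasi-projective threefold, $\mathcal A_t\cong\Gamma_t\backslash\mathbb H_2$, where $\mathbb H_2$ is the Siegel upper half-space of degree 2 and $\Gamma_t$ is the paramodular group of level $t$ (Section 2). A variety is *of general type* if the Kodaira dimension of a smooth projective model equals its dimension, here $3$. Let $\mathfrak S^J_{2,t}$ be the space of Jacobi cusp forms of weight $2$ and index $t$. The preprint "Irrationality of the moduli spaces of polarized abelian surfaces" poses the following as a conjecture: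

> if $\dim\mathfrak S^J_{2,t}>0$, then $\mathcal A_t$ is of general type.

It is accompanied by three facts. (i) The first $t$ with $\dim\mathfrak S^J_{2,t}>0$ is $t=37$. (ii) The largest $t$ with $\dim\mathfrak S^J_{2,t}=0$ is $t=180$. (iii) If $\dim\mathfrak S^J_{2,t}>0$ and $\Gamma\subset\Gamma_t$ has finite index and no element of finite order, then $\Gamma\backslash\mathbb H_2$ is of general type.

So for $t\le 36$ there is nothing to prove, $t=37$ is the first real case, and every $t\ge181$ is a real case. In view of (iii) the first guess is: *yes, because $\mathcal A_t$ is the quotient of a variety of general type by a finite group.* The answer "yes" is correct, and we shall prove it. The reason given is not a reason. Let us test it.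

**Test 1 (curves).** The curve $y^2=x^5-1$ has genus $2$, so it is of general type, but its quotient by $(x,y)\mapsto(x,-y)$ is $\mathbb P^1$. What goes wrong is visible on forms. The form $dx/y$ has order $0$ at a point with $y=0$, and $(dx/y)^2=dx^2/(x^5-1)$ is invariant, hence a form on $\mathbb P^1$; there it has a simple pole at $x^5=1$. Regularity on the cover is not enough.

We now do the same on $\mathbb H_2\ni Z=\begin{pmatrix}\tau&z\\z&\omega\end{pmatrix}$, with $dZ=d\tau\wedge dz\wedge d\omega$. From a Jacobi form one builds (Section 4) a cusp form $F\ne0$ of weight $2$ on $\Gamma_t$, that is, $F(\gamma Z)=\det(CZ+D)^2F(Z)$. Since $d(\gamma Z)=\det(CZ+D)^{-3}dZ$, every modular form $G$ of weight $k$ gives an invariant $k$-canonical form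
$$\omega_G=F^kG\,(dZ)^k. \tag{1}$$
There are about $k^3$ independent $G$'s, so if all $\omega_G$ extend to a smooth projective model we are done. What happens at fixed points of $\Gamma_t$?

**Test 2 (a reflection).** $\iota=\mathrm{diag}(1,-1,1,-1)\in\Gamma_t$ acts by $z\mapsto-z$. At a general point of $\{z=0\}$ the quotient has coordinates $\tau,v=z^2,\omega$, and $dz=dv/(2z)$. If $F$ is nonzero on $\{z=0\}$, then $(dZ)^k=(2z)^{-k}(d\tau\wedge dv\wedge d\omega)^k$ produces a pole of order $k/2$ in $v$ as soon as $G\neq 0$ on $\{z=0\}$. But $F(\tau,0,\omega)$ is, for fixed $\omega$, a cusp form of weight $2$ in $\tau$ for $\mathrm{SL}_2(\mathbb Z)$, because $\Gamma_t$ contains $\mathrm{SL}_2(\mathbb Z)$ acting on $\tau$. Such a form is $0$. As $F$ is also even in $z$, it is divisible by $z^2$, so $F^k(dZ)^k$ has a zero of order at least $k/2$ in $v$. The test is passed.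

**Test 3 (a point of order six).** The matrix $\begin{pmatrix}1&-1\\1&0\end{pmatrix}$ fixes $\rho=e^{\pi i/3}$. Write it $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ and put $j=c\rho+d=\rho$, so $c\bar\rho+d=\bar\rho=j^{-1}$. The corresponding element of $\Gamma_t$ acts by
$$(\tau,z,\omega)\mapsto\Big(\tfrac{a\tau+b}{c\tau+d},\ \tfrac z{c\tau+d},\ \omega-\tfrac{cz^2}{c\tau+d}\Big),\qquad F\mapsto(c\tau+d)^2F .$$
Near $(\rho,0,\omega_0)$ use the coordinates
$$x_1=\frac{\tau-\rho}{\tau-\bar\rho},\qquad x_2=\frac{z}{\tau-\bar\rho},\qquad x_3=\omega-\omega_0-\frac{z^2}{\tau-\bar\rho},\qquad \tilde F=(\tau-\bar\rho)^2F .$$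
From $\gamma\tau-\rho=\frac{\tau-\rho}{(c\tau+d)j}$ and $\gamma\tau-\bar\rho=\frac{\tau-\bar\rho}{(c\tau+d)j^{-1}}$ one gets, with $\xi=j^{-1}$ a primitive sixth root of unity, $x_1\mapsto\xi^2x_1$, $x_2\mapsto\xi x_2$ and $\tilde F\mapsto\xi^{-2}\tilde F$. For $x_3$,
$$\omega-\frac{cz^2}{c\tau+d}-\frac{z^2}{(c\tau+d)^2}\cdot\frac{(c\tau+d)j^{-1}}{\tau-\bar\rho}=\omega-\frac{z^2}{c\tau+d}\cdot\frac{c(\tau-\bar\rho)+c\bar\rho+d}{\tau-\bar\rho}=\omega-\frac{z^2}{\tau-\bar\rho},$$
so $x_3\mapsto x_3$. Blow up with weights $(2,1,0)$: $x_1=s^2y$, $x_2=s$. Then $s\mapsto\xi s$ while $y,x_3$ are fixed, so the quotient has coordinates $y,\,v=s^6,\,x_3$. Now $dx_1\wedge dx_2\wedge dx_3=s^2\,dy\wedge ds\wedge dx_3$ and $ds=\frac16s^{-5}dv$, so $(dZ)^k$ contributes $s^{-3k}$, a pole. What does $F$ contribute? A monomial $x_1^ax_2^b$ (times a function of $x_3$) in $\tilde F$ must satisfy $2a+b\equiv-2\equiv4\pmod 6$, and $2a+b$ is exactly its order in $s$. So $\tilde F$ has order at least $4$, and $F^k(dZ)^k$ has order at least $4k-3k=k$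 in $s$. The test is passed again, and here the reason is the *automorphy factor* of $F$.

The first approach one would try is to continue like this: list the elements of finite order, resolve each quotient singularity, count. It stops being a proof at this point. The finite-order elements of $\Gamma_t$ and the fixed points on the boundary of a compactification depend on $t$, over each fixed point there are infinitely many exceptional divisors, and Test 3 shows that the differential alone does not suffice at all of them. What Test 3 suggests is to let $F$ pay for every divisor at once. In its notation $\tilde F\cdot x_1$ is *invariant*, so its order in $s$ is a multiple of $6$. The proof turns this remark into an inequality valid along every divisor of every model, without any list.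

## 2. The paramodular group as a lattice stabilizer; cusp forms; statements

**Conventions.** $\mathrm{Sp}_4(\mathbb R)$ acts on $\mathbb H_2$ by $\gamma Z=(AZ+B)(CZ+D)^{-1}$, and on row vectors in $\mathbb R^4$ (basis $e_1,\dots,e_4$) from the right, preserving
$$\langle x,y\rangle=x_1y_3-x_3y_1+x_2y_4-x_4y_2 .$$
Thus row $i$ of $\gamma$ is $e_i\gamma$. Put $(F|_k\gamma)(Z)=\det(CZ+D)^{-k}F(\gamma Z)$ and $e(x)=e^{2\pi ix}$.

**Definition (paramodular group).** $\Gamma_t$ is the group of matrices in $\mathrm{Sp}_4(\mathbb Q)$ of the shape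
$$\begin{pmatrix}*&t*&*&*\\ *&*&*&*/t\\ *&t*&*&*\\ t*&t*&t*&*\end{pmatrix},\qquad *\in\mathbb Z .$$
For $t=1$ it is $\mathrm{Sp}_4(\mathbb Z)$. Let $\Lambda=\mathbb Z\oplus t\mathbb Z\oplus\mathbb Z\oplus\mathbb Z$, on which $\langle\,,\rangle$ has type $(1,t)$. Its dual is $\Lambda^\vee=\mathbb Z\oplus\mathbb Z\oplus\mathbb Z\oplus\frac1t\mathbb Z$.

**Lemma 1.** $\Gamma_t$ is the full stabilizer of $\Lambda$ in $\mathrm{Sp}_4(\mathbb Q)$.

*Proof.* The rows of the displayed shape lie in $\Lambda,\ \Lambda^\vee,\ \Lambda,\ t\Lambda^\vee$ respectively, and $t\Lambda^\vee\subset\Lambda$. So a symplectic $\gamma$ of this shape sends the basis $e_1,te_2,e_3,e_4$ of $\Lambda$ into $\Lambda$, and since $\det\gamma=1$, $\Lambda\gamma=\Lambda$. Conversely, if $g\in\mathrm{Sp}_4(\mathbb Q)$ preserves $\Lambda$, it preserves $\Lambda^\vee$. From $e_1,e_3\in\Lambda$, rows 1 and 3 lie in $\Lambda$; from $e_2\in\Lambda^\vee$, row 2 lies in $\Lambda^\vee$; from $e_4/t\in\Lambda^\vee$, row 4 lies in $t\Lambda^\vee=(t\mathbb Z,t\mathbb Z,t\mathbb Z,\mathbb Z)$.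 $\square$

In particular $\Gamma_t$ contains $\mathrm{SL}_2^{(13)}$, the group $\mathrm{SL}_2(\mathbb Z)$ acting on coordinates $\{1,3\}$, and $\mathrm{SL}_2^{(24)}=\mathrm{SL}(\mathbb Zte_2\oplus\mathbb Ze_4)$ acting on coordinates $\{2,4\}$.

**Definition (modular and cusp forms).** Let $\Gamma\subset\mathrm{Sp}_4(\mathbb Q)$ be arithmetic, i.e. commensurable with $\mathrm{Sp}_4(\mathbb Z)$; such a group preserves a lattice in $\mathbb Q^4$. $M_k(\Gamma)$ is the space of holomorphic $G$ on $\mathbb H_2$ with $G|_k\gamma=G$ for $\gamma\in\Gamma$. By Koecher's principle, for each $\delta\in\mathrm{Sp}_4(\mathbb Q)$ the Fourier expansion $\sum a(T)e(\mathrm{tr}\,TZ)$ of $G|\delta$ is supported on $T\ge0$. $S_k(\Gamma)$ consists of the $G$ for which all $G|\delta$ are supported on $T>0$. Equivalently, $\Phi(G|\delta)=0$ for all $\delta\in\mathrm{Sp}_4(\mathbb Q)$, where $\Phi=\lim_{\omega\to i\infty}$. Indeed, $\Phi$ keeps exactly the terms with $T=\mathrm{diag}(n,0)$, and a rational $T\ge0$ of rank $\le 1$ becomes $\mathrm{diag}(n,0)$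 after a change of basis in $\mathrm{GL}_2(\mathbb Q)$, i.e. after replacing $\delta$ by $\delta\,\mathrm{diag}(A,{}^tA^{-1})$.

**Definition (Jacobi cusp form).** In the sense of Eichler–Zagier, $\varphi\in\mathfrak S^J_{k,t}$ is a holomorphic function on $\mathbb H_1\times\mathbb C$ with
$$\varphi\Big(\tfrac{a\tau+b}{c\tau+d},\tfrac z{c\tau+d}\Big)=(c\tau+d)^ke\Big(\tfrac{tcz^2}{c\tau+d}\Big)\varphi(\tau,z),\qquad \varphi(\tau,z+\lambda\tau+\mu)=e\big(-t(\lambda^2\tau+2\lambda z)\big)\varphi(\tau,z)$$
for $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z)$, $\lambda,\mu\in\mathbb Z$, and an expansion $\sum c(n,r)e(n\tau+rz)$ with $c(n,r)\ne0$ only if $4nt>r^2$. An example (not of weight 2) is $\eta^{18}\vartheta^2$, of weight $10$ and index $1$, where $\vartheta(\tau,z)=\sum_{n\text{ odd}}\left(\frac{-4}n\right)e(n^2\tau/8+nz/2)$ has weight and index $\frac12$ and the multiplier system of $\eta^3$. The multiplier of $\eta^{18}\vartheta^2$ is that of $\eta^{24}$, which is trivial. A term of $\vartheta^2$ has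 $N=\frac{n^2+m^2}8$, $r=\frac{n+m}2$, so $4N-r^2=\frac{(n-m)^2}4\ge0$; the factor $\eta^{18}$ adds at least $4\cdot\frac{18}{24}=3$, so the cusp condition holds.

**Definition (mirror).** A mirror of $\Gamma$ is a divisor in $\mathbb H_2$ that is the fixed locus of some $\gamma\in\Gamma$. For example, $\{z=0\}$ is a mirror of $\Gamma_t$, by $\iota$ of Test 2. For $t=1$ the element $e_1\leftrightarrow e_2$, $e_3\leftrightarrow e_4$ has the mirror $\{\tau=\omega\}$.

**Theorem A.** If $\dim\mathfrak S^J_{2,t}>0$, then $\mathcal A_t$ is of general type.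

**Theorem B.** Let $\Gamma\subset\mathrm{Sp}_4(\mathbb Q)$ be arithmetic and let $0\ne F\in S_2(\Gamma)$ vanish on every mirror of $\Gamma$. Then for all $k\ge1$ and $G\in M_k(\Gamma)$ the form $F^kG(dZ)^k$ extends to a regular section of $kK_Y$ on every smooth projective model $Y$ of $\Gamma\backslash\mathbb H_2$. Hence $P_k(Y)\ge\dim M_k(\Gamma)$ for all $k\ge1$, and $\Gamma\backslash\mathbb H_2$ is of general type.

Theorem A follows from Theorem B and two statements about $\Gamma_t$: a Jacobi form lifts to $0\neq F\in S_2(\Gamma_t)$ (Section 4), and such an $F$ vanishes on every mirror (Section 5). First we need coordinates at a fixed point.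

## 3. Cayley coordinates and the invariant function $\tilde Fx_1x_3$

**Lemma 2.** Let $\gamma\in\mathrm{Sp}_4(\mathbb R)$ fix $i=i\cdot1_2$. Then $\gamma=\begin{pmatrix}A&B\\-B&A\end{pmatrix}$ with $u=A+iB\in U(2)$, and $\gamma\mapsto u$ is an isomorphism from the stabilizer of $i$ to $U(2)$. Put $W_Z=(Z-i)(Z+i)^{-1}$. Then $W_{\gamma Z}=u\,W_Z\,{}^tu$. If $F$ is a function with $F(\gamma Z)=\det(CZ+D)^2F(Z)$ and $\tilde F=\det(Z+i)^2F$, then $\tilde F(\gamma Z)=\det(u)^{-2}\tilde F(Z)$. If $\lambda,\mu$ are the eigenvalues of $u$, there are linear coordinates $x_1,x_2,x_3$ in $W$ on which $\gamma$ acts by $\lambda^2,\lambda\mu,\mu^2$.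

*Proof.* The shape of $\gamma$ is the standard description of the stabilizer. Here $CZ+D=A-BZ$, and
$$\gamma Z-i=\big(AZ+B+iBZ-iA\big)(A-BZ)^{-1}=u(Z-i)(A-BZ)^{-1},$$
$$\gamma Z+i=\big(AZ+B-iBZ+iA\big)(A-BZ)^{-1}=\bar u(Z+i)(A-BZ)^{-1}.$$
Hence $W_{\gamma Z}=uW_Z\bar u^{-1}=uW_Z{}^tu$, as $u$ is unitary. Also $\tilde F(\gamma Z)=\det(\bar u)^2\det(Z+i)^2\det(A-BZ)^{-2}\det(A-BZ)^2F(Z)=\det(\bar u)^2\tilde F(Z)$ and $\det\bar u=(\det u)^{-1}$. Finally write $u=v\,\mathrm{diag}(\lambda,\mu)v^{-1}$ with $v$ unitary, and put $W'=v^{-1}W\,{}^tv^{-1}$. Then $\gamma$ acts by $W'\mapsto\mathrm{diag}(\lambda,\mu)W'\mathrm{diag}(\lambda,\mu)$; take $x_1=W'_{11}$, $x_2=W'_{12}$, $x_3=W'_{22}$. $\square$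

The Cayley transform $Z\mapsto W$ is a biholomorphic map of $\mathbb H_2$ onto a bounded domain, so $W$ gives coordinates. The point of the lemma is the identity of factors
$$(\lambda\mu)^{-2}\cdot\lambda^2\cdot\mu^2=1:\qquad \tilde F\,x_1x_3\ \text{ is }\gamma\text{-invariant.} \tag{2}$$
This uses exactly that $F$ has weight $2$.

## 4. Lifting a Jacobi form to $\Gamma_t$

**Proposition 3 (Gritsenko's lift).** If $0\ne\varphi\in\mathfrak S^J_{2,t}$, then
$$F(Z)=\sum_{m\ge1}(\varphi|V_m)(\tau,z)\,e(mt\omega)$$
is a nonzero element of $S_2(\Gamma_t)$.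

**Step 1: convergence and the coefficients.** By Eichler–Zagier (Theorems 4.1 and 4.2), $\varphi|V_m$ is a Jacobi form of weight $2$ and index $mt$, and the coefficient of $e(n\tau+rz+mt\omega)$ in $F$ is
$$A(n,r,m)=\sum_{a\mid(n,r,m)}a\,c\Big(\frac{nm}{a^2},\frac ra\Big). \tag{3}$$
It vanishes unless $4nmt>r^2$, i.e. unless $T=\begin{pmatrix}n&r/2\\r/2&mt\end{pmatrix}>0$. To bound $c(n,r)$, let $v=\mathrm{Im}\,\tau$, $y=\mathrm{Im}\,z$. The function $|\varphi|\,v\,e^{-2\pi ty^2/v}$ is invariant under the Jacobi group. It is bounded: we may take $|\mathrm{Re}\,\tau|\le\frac12$, $v\ge\frac{\sqrt3}2$, $z=p\tau+p'$ with $p,p'\in[0,1]$; then $|e(n\tau+rz)|e^{-2\pi ty^2/v}=e^{-2\pi v(n+rp+tp^2)}$ and $n+rp+tp^2\ge n-\frac{r^2}{4t}\ge\frac1{4t}$, so the series decays exponentially as $v\to\infty$. Integrating $\varphi\,e(-n\tau-rz)$ over $\mathrm{Re}\,\tau,\mathrm{Re}\,z\in[0,1]$ with $y=-rv/(2t)$ gives $|c(n,r)|\le Cv^{-1}e^{2\pi v(n-r^2/4t)}$, and $v=(n-\frac{r^2}{4t})^{-1}$ gives $|c(n,r)|\le C'n$. So $|A(n,r,m)|\le C'\sum_{a\mid n}a\cdot\frac{nm}{a^2}\le C'n^2m$.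 If $\mathrm{Im}\,Z\ge\epsilon 1_2$, then $\mathrm{tr}(T\,\mathrm{Im}\,Z)\ge\epsilon(n+mt)$ for $T\ge 0$, and there are at most $4\sqrt{nmt}+1$ values of $r$. So $F$ converges locally uniformly. $F\ne0$, since its first Fourier–Jacobi coefficient is $\varphi|V_1=\varphi$.

**Step 2: invariance under the stabilizer $P_{\mathbb Z}$ of the line $\mathbb Qe_4$ in $\Gamma_t$.** An element of $P_{\mathbb Z}$ maps $e_4$ to $\pm e_4$, because $\mathbb Qe_4\cap\Lambda=\mathbb Ze_4$. Since $-1$ acts trivially in weight 2, assume $e_4\mapsto e_4$. The action on $e_4^\perp/\mathbb Qe_4$, with its lattice spanned by $e_1,e_3$, is in $\mathrm{SL}_2(\mathbb Z)$; dividing by an element of $\mathrm{SL}_2^{(13)}$ we reach $e_1\mapsto e_1+\alpha e_4$, $e_3\mapsto e_3+\beta e_4$, $e_2\mapsto e_2+\lambda e_1+\mu e_3+\kappa e_4$ with $\lambda,\mu\in\mathbb Z$, $\kappa\in\frac1t\mathbb Z$. Symplecticity forces $\alpha=\mu$, $\beta=-\lambda$. So $P_{\mathbb Z}$ is generated by $\pm1$, $\mathrm{SL}_2^{(13)}$ and the maps $(\tau,z,\omega)\mapsto(\tau,z+\lambda\tau,\omega+2\lambda z+\lambda^2\tau)$,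 $z\mapsto z+\mu$, $\omega\mapsto\omega+\kappa$. An element of $\mathrm{SL}_2^{(13)}$ acts by $\omega\mapsto\omega-\frac{cz^2}{c\tau+d}$ and $\det(CZ+D)=c\tau+d$. The transformation laws of a Jacobi form of weight $2$ and index $mt$ say exactly that $(\varphi|V_m)\,e(mt\omega)$ is invariant under all of these in weight $2$; for the translations by $\kappa$ note $mt\kappa\in\mathbb Z$.

**Step 3: a second symmetry.** By (3), $A(n,r,m)=A(m,r,n)$, so $F(t\omega,z,\tau/t)=F(\tau,z,\omega)$. Let
$$V:\ e_1\mapsto\sqrt t\,e_2,\quad e_2\mapsto e_1/\sqrt t,\quad e_3\mapsto e_4/\sqrt t,\quad e_4\mapsto\sqrt t\,e_3 .$$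
It is symplectic, $V^2=1$, it acts by $(\tau,z,\omega)\mapsto(t\omega,z,\tau/t)$, and $\det D=-1$. So $F|_2V=F$. Moreover $\Lambda V=\sqrt t\,\Lambda^\vee$ and $V\in\sqrt t\,\mathrm{GL}_4(\mathbb Q)$. Hence for $\gamma\in\Gamma_t$ the matrix $V^{-1}\gamma V$ is rational and preserves $\Lambda^\vee$, hence $\Lambda$; by Lemma 1, $V$ normalizes $\Gamma_t$. So $F$ is invariant under $H=\langle P_{\mathbb Z},V^{-1}P_{\mathbb Z}V\rangle\subset\Gamma_t$.

**Step 4: $H=\Gamma_t$.** $H$ contains $\mathrm{SL}_2^{(13)}$ and $\mathrm{SL}_2^{(24)}=V^{-1}\mathrm{SL}_2^{(13)}V$. It also contains the $V$-conjugates of the elements $e_2\mapsto e_2+\lambda e_1$, $e_3\mapsto e_3-\lambda e_4$, namely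
$$h_\lambda:\ e_1\mapsto e_1+\lambda te_2,\quad e_4\mapsto e_4-\lambda te_3,\quad e_2,e_3\ \text{fixed}\qquad(\lambda\in\mathbb Z)$$
(for instance $e_1\mapsto\sqrt te_2\mapsto\sqrt t(e_2+\lambda e_1)\mapsto e_1+\lambda te_2$ under $V^{-1}=V$, the element, $V$). Since $H$ contains the stabilizer of $e_4$ in $\Gamma_t$, it suffices that $H$ is transitive on the orbit $e_4\Gamma_t$. A vector of the orbit is $v=(ta,tb,tc,d)$, and being primitive in $\Lambda$ it has $\gcd(ta,b,tc,d)=1$. We move it to $e_4$.

1. $\mathrm{SL}_2^{(13)}$ takes $(ta,tc)$ to $(ta',0)$ with $a'=\gcd(a,c)$; $\mathrm{SL}_2^{(24)}$ takes $b(te_2)+de_4$ to $d'e_4$ with $d'=\gcd(b,d)$. Now $v=(ta',0,0,d')$ and $\gcd(ta',d')=1$.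
2. $h_1$ gives $(ta',t\cdot ta',-td',d')$. The $\{2,4\}$-part is $ta'(te_2)+d'e_4$ with coprime coefficients, so $\mathrm{SL}_2^{(24)}$ gives $(ta',0,-td',1)$.
3. $h_{-d'}$ gives $(ta',-t^2a'd',0,1)$, and $\mathrm{SL}_2^{(24)}$ gives $(ta',0,0,1)$.
4. $\mathrm{SL}_2^{(13)}$ gives $(0,0,ta',1)$, and $h_{a'}$ gives $(0,0,0,1)=e_4$.

So $F\in M_2(\Gamma_t)$.

**Step 5: cuspidality.** We know that $F$ itself is supported on $T>0$, and must control $F|\gamma$ for all $\gamma\in\mathrm{Sp}_4(\mathbb Q)$. Let $P$ be the stabilizer of $\mathbb Qe_4$ in $\mathrm{Sp}_4(\mathbb Q)$. Using $\mathrm{SL}_2^{(13)}$ and $\mathrm{SL}_2^{(24)}$ on the rational vector $e_4\gamma^{-1}$ we find $g\in\Gamma_t$ with $e_4\gamma^{-1}g\in\mathbb Qe_3+\mathbb Qe_4$. Then some $m=\mathrm{diag}(A,{}^tA^{-1})$, $A\in\mathrm{GL}_2(\mathbb Q)$, has $\mathbb Qe_4\gamma^{-1}gm=\mathbb Qe_4$. So $\gamma=gmp$ with $p\in P$, and $F|\gamma=F|mp$. Now $F|m=c\cdot F(AZ\,{}^tA)$ with a constant $c$ is again supported on $T>0$, since $\mathrm{tr}(TAZ\,{}^tA)=\mathrm{tr}({}^tATA\,Z)$.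 So its expansion in powers of $e(\omega)$, with coefficients functions of $(\tau,z)$, has only positive exponents. This persists under $p$, which acts by $\omega\mapsto\alpha^2\omega+(\text{function of }\tau,z)$ with $\alpha\in\mathbb Q^*$, acts on $(\tau,z)$ without involving $\omega$, and has $\det(CZ+D)$ independent of $\omega$. So $\Phi(F|\gamma)=0$ for all $\gamma$. $\square$

## 5. Restricting weight 2 cusp forms to mirrors

Test 2 treated one mirror. For an arbitrary mirror the group acting on it may be smaller than $\mathrm{SL}_2(\mathbb Z)$, but it always contains a copy of $\Gamma(2)$, and that is enough.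

**Proposition 4.** Every $F\in S_2(\Gamma_t)$ vanishes on every mirror of $\Gamma_t$.

**Step 1: an element $\gamma\in\Gamma_t$ with a mirror is an involution splitting $\mathbb Q^4$ into two planes.** Let $Z_0$ be a point of the mirror. After conjugation in $\mathrm{Sp}_4(\mathbb R)$ we may take $Z_0=i$, and by Lemma 2 $\gamma$ acts linearly with eigenvalues $\lambda^2,\lambda\mu,\mu^2$, exactly two of which are $1$. If $\lambda\mu=1$ and one of $\lambda^2,\mu^2$ is $1$, then $\lambda=\mu=\pm1$ and all three are $1$, which is excluded. So $\lambda^2=\mu^2=1$ and $\lambda\mu=-1$. Hence $u^2=1$, so $\gamma^2=1$, and $\gamma\ne\pm1$. Let $V_\pm$ be the $\pm1$-eigenspaces of $\gamma$ in $\mathbb Q^4$. For $v\in V_+$, $w\in V_-$ we have $\langle v,w\rangle=\langle v\gamma,w\gamma\rangle=-\langle v,w\rangle$, so they are orthogonal, hence nondegenerate, hence of even dimension; both are nonzero, so both have dimension $2$.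

**Step 2: congruence subgroups on the planes lie in $\Gamma_t$.** Put $\Lambda_\pm=\Lambda\cap V_\pm$. From $2v=(v+v\gamma)+(v-v\gamma)$,
$$2\Lambda\subset\Lambda_+\oplus\Lambda_-\subset\Lambda .$$
(The second inclusion can be strict. For $t=1$ and the swap with mirror $\{\tau=\omega\}$, $\Lambda_\pm$ is spanned by $e_1\pm e_2,\ e_3\pm e_4$, with $\langle e_1\pm e_2,e_3\pm e_4\rangle=2$, and the index is $4$.) Let $\alpha\in\mathrm{SL}(\Lambda_+)$, $\beta\in\mathrm{SL}(\Lambda_-)$ be $\equiv1$ mod $2$. For $v\in\Lambda$ write $2v=v_++v_-$ with $v_\pm\in\Lambda_\pm$; then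
$$v(\alpha,\beta)-v=\tfrac12\big(v_+(\alpha-1)+v_-(\beta-1)\big)\in\Lambda_+\oplus\Lambda_-\subset\Lambda .$$
So $(\alpha,\beta)$ preserves $\Lambda$. It is symplectic because $V_\pm$ are planes and the determinants are $1$. By Lemma 1, $(\alpha,\beta)\in\Gamma_t$.

**Step 3: move the mirror to $\{z=0\}$ and restrict.** Choose bases $p_\pm,q_\pm$ of $\Lambda_\pm$. The vectors $p_\pm,\ q_\pm/\langle p_\pm,q_\pm\rangle$ form a symplectic basis of $\mathbb Q^4$. Let $\delta\in\mathrm{Sp}_4(\mathbb Q)$ carry $p_+,\,q_+/\langle p_+,q_+\rangle,\,p_-,\,q_-/\langle p_-,q_-\rangle$ to $e_1,e_3,e_2,e_4$. Then $\delta^{-1}\gamma\delta=\mathrm{diag}(1,-1,1,-1)$ has fixed locus $\{z=0\}=\delta^{-1}(\text{mirror})$, and $F|\delta$ is invariant under $\delta^{-1}\Gamma_t\delta$. Put $f(\tau,\omega)=(F|\delta)(\tau,0,\omega)$. For fixed $\omega$, invariance under the elements $(\alpha,1)$ of Step 2 says that $f$ has weight $2$ in $\tau$ for a conjugate of $\Gamma(2)$ by $\mathrm{diag}(1,\pm\langle p_+,q_+\rangle)\in\mathrm{GL}_2(\mathbb Q)$;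 the sign may be chosen to make the determinant positive, as $\mathrm{diag}(1,-1)$ normalizes $\Gamma(2)$. It is a cusp form: for $\alpha\in\mathrm{SL}_2(\mathbb Q)$, $f|_2\alpha$ is the restriction to $z=0$ of $F|\delta(\alpha,1)$, which is supported on $T>0$, so only $e(n\tau)$ with $n>0$ occur. But $S_2(\Gamma(2))$ is the space of holomorphic differentials on $X(2)$, which has genus $0$. So $f=0$, and $F$ vanishes on the mirror. $\square$

## 6. A neat cover and its toroidal compactification

From here to Section 10, $\Gamma$, $F$, $G$ are as in Theorem B, with $G\ne0$ and $k\ge1$. We want a finite cover of $\Gamma\backslash\mathbb H_2$ that is locally as simple as possible, together with a compactification in which $F$, $G$, $dZ$ are explicit.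

**Definition (the cover).** Let $\Lambda_\Gamma$ be a $\Gamma$-stable lattice and $\Gamma'=\{\gamma\in\Gamma:\gamma\equiv1\text{ on }\Lambda_\Gamma/3\Lambda_\Gamma\}$, a normal subgroup of finite index. Put $X'^\circ=\Gamma'\backslash\mathbb H_2$ and $G_0=\Gamma/\Gamma'(\Gamma\cap\{\pm1\})$.

**Lemma 5.** $\Gamma'$ is neat: for $\gamma\in\Gamma'$ the only root of unity in the multiplicative group generated by its eigenvalues is $1$. In particular $\Gamma'$ acts freely on $\mathbb H_2$. The group $G_0$ acts effectively on $X'^\circ$.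

*Proof.* An eigenvalue $\alpha$ of $\gamma$ is a unit, and $(\alpha-1)/3$, an eigenvalue of the integral matrix $(\gamma-1)/3$, is an algebraic integer. Units with this property form a group: $\alpha\beta-1=\alpha(\beta-1)+(\alpha-1)$ and $\alpha^{-1}-1=-\alpha^{-1}(\alpha-1)$. If $\zeta\ne1$ were a root of unity in it, all conjugates of the nonzero algebraic integer $(\zeta-1)/3$ would have absolute value at most $\frac23$, so its norm would be a nonzero integer of absolute value less than $1$, which is impossible. The stabilizer in $\Gamma'$ of a point of $\mathbb H_2$ is finite; an element of it is diagonalizable with eigenvalues roots of unity, so it is $1$. Finally, if $\gamma\in\Gamma$ acts trivially on $X'^\circ$, then $\mathbb H_2$ is the countable union of the closed analytic sets $\{\gamma Z=\gamma'Z\}$, $\gamma'\in\Gamma'$, so one of them is all of $\mathbb H_2$ and $\gamma=\pm\gamma'$. $\square$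

**Toroidal background.** The following is taken from Ash–Mumford–Rapoport–Tai, *Smooth compactifications of locally symmetric varieties*, Ch. II–III. Fix a $\Gamma$-admissible family of rational polyhedral decompositions. For each 0-dimensional cusp $C$ this is a $\Gamma_C$-invariant decomposition $\Sigma_C$ of the rational closure of the positive definite cone in $\mathrm{Sym}_2(\mathbb R)$, finite modulo $\Gamma_C$ and chosen $\Gamma$-equivariantly. One may take the cones over the faces of the convex hull of the nonzero points, in the rational closure of the cone, of a $\Gamma_C$-invariant lattice. For a 1-dimensional cusp the cone is a half-line and there is no choice; compatibility is automatic, since a rational rank-one ray is extremal in the cone, hence a face of any cone of $\Sigma_C$ containing it. No regularity of the cones and no projectivity is needed. Let $X'\supset X'^\circ$ be the associated compactification for $\Gamma'$ and $\partial X'=X'\setminus X'^\circ$.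

**(T1)** $X'$ is a compact normal algebraic space with a proper map to the Baily–Borel compactification of $X'^\circ$ extending the identity. $G_0$ acts on $X'$, as the family is $\Gamma$-stable. $\partial X'$ is the disjoint union of the parts lying over the $\Gamma'$-classes of cusps.

**(T2)** For a cusp $C$ let $\Gamma'_C$ be its stabilizer and $U_C$ the part of $\Gamma'$ in the centre of the unipotent radical of the stabilizer of $C$. There are a partial compactification $\mathcal M_C$ of $U_C\backslash\mathbb H_2$ and a map $p:\mathcal M_C\to X'$. The fibers of $p$ over points lying over $C$, within the strata over $C$, are $\Gamma'_C$-orbits, and near a point $\tilde w$ of such a stratum $p$ is the quotient by the finite stabilizer of $\tilde w$ in $\Gamma'_C/U_C$.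

- If $C$ is 1-dimensional, in standard position $\mathbb Qe_4$: $U_C=\{\omega\mapsto\omega+h\mathbb Z\}$; $\mathcal M_C$ has coordinates $(\tau,z,q)$, $q=e(\omega/h)$, and the stratum over $C$ is $\{q=0\}$, with $\tau\in\mathbb H_1$, $z\in\mathbb C$.
- If $C$ is 0-dimensional, in standard position $\mathbb Qe_3+\mathbb Qe_4$: $U_C$ is a lattice $N\subset\mathrm{Sym}_2(\mathbb Q)$ of translations; $\mathcal M_C$ is the interior of the closure of $N\backslash\mathbb H_2$ in the torus embedding of $N\otimes\mathbb C^*$ defined by $\Sigma_C$. The strata over $C$ are those of cones $\sigma$ whose relative interior consists of positive definite matrices.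

*Example.* Let $N=\mathrm{Sym}_2(\mathbb Z)$ and let $\sigma$ be spanned by $\begin{pmatrix}1&0\\0&0\end{pmatrix},\begin{pmatrix}0&0\\0&1\end{pmatrix},\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$, a basis of $N$. Writing $Z$ in this basis gives coordinates $q_1=e(\tau+z)$, $q_2=e(\omega+z)$, $q_3=e(-z)$ on the chart $\mathbb C^3$. Here $e(n\tau+rz+m\omega)=q_1^nq_2^mq_3^{n+m-r}$, and for $T>0$ all three exponents are positive, being the values of $T$ on the generators. So a cusp form is divisible by $q_1q_2q_3$, while $dZ$ is a constant times $dq_1\wedge dq_2\wedge dq_3/(q_1q_2q_3)$. Thus $F\,dZ$ has no pole along this part of the boundary.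

**Lemma 6 (T3).** The stabilizer of $\tilde w$ in $\Gamma'_C/U_C$ in (T2) is trivial, so $p$ is a local isomorphism at $\tilde w$.

*Proof.* *Dimension 1.* An element of $\Gamma'_C$ fixing $\tilde w$ acts on $\tau$ with a fixed point, and its $\{1,3\}$-part preserves a lattice in $e_4^\perp/\mathbb Qe_4$, so that part has finite order. It acts on $e_4$ by $\pm1$. The eigenvalues involved are eigenvalues of an element of $\Gamma'$, so by neatness they are $1$, and both parts are trivial. The element then acts by $z\mapsto z+\lambda\tau+\mu$ with $(\lambda,\mu)\in\mathbb Q^2$ and has a fixed point with $\tau\in\mathbb H_1$; so $\lambda=\mu=0$ and it lies in $U_C$. *Dimension 0.* An element $Z\mapsto MZ\,{}^tM+B$ fixing $\tilde w$ preserves the cone $\sigma$ of the stratum, so it permutes the primitive generators of its rays and fixes their sum, which lies in the relative interior and is positive definite. So $M$ lies in a compact orthogonal group and preserves a lattice; it has finite order, and its eigenvalues are eigenvalues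 of an element of $\Gamma'$. By neatness $M=1$, and the element is in $U_C$. $\square$

**Lemma 7 (T4).** If $g\in G_0$ fixes a point $w$ lying over $C$, and $\tilde w\in\mathcal M_C$ is a preimage in the strata over $C$, then $g$ has a lift $\gamma\in\Gamma_C$ with $\gamma\tilde w=\tilde w$, and via $p$ the action of $g$ near $w$ is that of $\gamma$ near $\tilde w$.

*Proof.* Let $\gamma\in\Gamma$ be any lift. The point $w=gw$ lies over $\gamma C$ and over $C$, so $\gamma C\in\Gamma'C$; multiplying $\gamma$ by an element of $\Gamma'$ we get $\gamma\in\Gamma_C$. Then $\gamma\tilde w$ and $\tilde w$ lie in the strata over $C$ and have the same image $w$, so $\gamma\tilde w\in\Gamma_C'\tilde w$; multiply once more by an element of $\Gamma_C'$. $\square$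

## 7. Orders along a divisor with inertia

**Step 1: the models.** Let $Y$ be a smooth projective model of $\Gamma\backslash\mathbb H_2$ and $\pi:Y'\to Y$ the normalization of $Y$ in $\mathbb C(X')$. Since $\mathbb C(X')^{G_0}=\mathbb C(\Gamma\backslash\mathbb H_2)=\mathbb C(Y)$, the finite map $Y'/G_0\to Y$ is birational, and $Y$ is normal, so $Y=Y'/G_0$. Let $f:Y'\dashrightarrow X'$ be the $G_0$-equivariant bimeromorphic map. The closure of its graph is proper over the normal space $Y'$, so by Zariski's main theorem $f$ is defined outside a set of codimension at least $2$.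

The form $\omega_G$ of (1) is $\Gamma$-invariant and, by the charts of Section 9, meromorphic on the compact algebraic space $X'$. Its quotient by a nonzero rational $k$-canonical form of $Y$ is a $G_0$-invariant meromorphic function on $X'$, i.e. an element of $\mathbb C(Y)$. So $\omega_G$ is a rational $k$-canonical form on $Y$, and we must show $\mathrm{ord}_E(\omega_G)\ge0$ for every prime divisor $E\subset Y$.

**Step 2: a general point over $E$.** Let $E'\subset Y'$ be a prime divisor over $E$, and $I\subset G_0$ the subgroup acting trivially on $E'$. Let $y'\in E'$ be general: $Y'$ and $E'$ are smooth at $y'$, $f$ is defined at $y'$, the stabilizer of $y'$ in $G_0$ is $I$, and $f(y')\notin\partial X'$ unless $f(E')\subset\partial X'$. Put $w=f(y')$. By equivariance $I$ fixes every point of $f(E')$. The finite group $I$ acts faithfully on the tangent space of $Y'$ at $y'$ and trivially on that of $E'$. So it acts faithfully on the normal line; hence it is cyclic, of order $e$ say, with generator $g$, and there are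 coordinates
$$(u_1,u_2,s)\ \text{at }y',\quad E'=\{s=0\},\quad g:(u_1,u_2,s)\mapsto(u_1,u_2,\xi s), \tag{4}$$
with $\xi$ a primitive $e$-th root of $1$. Coordinates of $Y$ at $\pi(y')$ are $(u_1,u_2,s^e)$. Functions and forms near $w$ are pulled back by $f$ before taking $\mathrm{ord}_{E'}$.

**Lemma 8.**

- (R1) For a $k$-canonical form $\omega$ on $Y$, $\mathrm{ord}_{E'}(\pi^*\omega)=e\,\mathrm{ord}_E(\omega)+k(e-1)$. So $\mathrm{ord}_E(\omega_G)\ge0$ if and only if $\mathrm{ord}_{E'}(\omega_G)\ge k(e-1)$.
- (R2) If $h\not\equiv0$ is a $g$-invariant holomorphic function near $w$ vanishing on $f(E')$ near $w$, then $\mathrm{ord}_{E'}(h)\ge e$.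
- (R3) If $x_1,\dots,x_r$ are nonzero meromorphic functions near $w$ and $\eta$ is a wedge product of some of the $dx_j/x_j$ and of holomorphic 1-forms near $w$, then $\mathrm{ord}_{E'}(f^*\eta)\ge-1$.

(Holomorphic 1-forms near $w$ will be used in (R3) only where $X'$ is smooth at $w$.)

*Proof.* (R1) With $v=s^e$, $dv=e\,s^{e-1}ds$; a form $v^m\cdot\mathrm{unit}\cdot(du_1\wedge du_2\wedge dv)^k$ pulls back to order $em+k(e-1)$. (R2) $h\circ f$ is nonzero since $f$ is bimeromorphic; it is holomorphic near $y'$ and $g$-invariant, so by (4) it is a power series in $u_1,u_2,s^e$. It vanishes on $s=0$, so $s^e$ divides it. (R3) At a general point of $E'$ near $y'$ each $x_j\circ f$ is $s^{m_j}\cdot\mathrm{unit}$, so $f^*(dx_j/x_j)=m_j\,ds/s+\text{holomorphic}$. Since $ds\wedge ds=0$, a wedge of such forms and holomorphic forms has at most a simple pole along $s=0$. $\square$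

In Test 1, $k=e=2$ and $\mathrm{ord}_{E'}=0$; (R1) gives $\mathrm{ord}_E=-1$, as found there.

**Step 3: one inequality to prove.** In each case below we give a nowhere vanishing holomorphic $\varepsilon$ near $w$ such that $\tilde F=\varepsilon^2F$ and $\tilde G=\varepsilon^kG$ are holomorphic near $w$; they have the same orders as $F$, $G$. As $\mathrm{ord}_{E'}(\omega_G)=k\,\mathrm{ord}_{E'}(\tilde F)+\mathrm{ord}_{E'}(\tilde G)+k\,\mathrm{ord}_{E'}(dZ)$ and $\mathrm{ord}_{E'}(\tilde G)\ge0$, by (R1) it suffices to show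
$$\mathrm{ord}_{E'}(\tilde F)+\mathrm{ord}_{E'}(dZ)\ \ge\ e-1. \tag{5}$$
The plan is always the same: multiply $\tilde F$ by those coordinates that make it $g$-invariant and vanishing on $f(E')$, get $e$ from (R2), and get these coordinates back from $dZ$ by (R3) at the price of $1$. From now on write $\mathrm{ord}$ for $\mathrm{ord}_{E'}$.

## 8. Fixed points in the interior

**Case 1: $w\in X'^\circ$.** Near $w$, $X'$ is $\mathbb H_2$ near some $Z_0$, since $\Gamma'$ acts freely, and $g$ lifts to $\gamma\in\Gamma$ with $\gamma Z_0=Z_0$. Moving by an element of $\mathrm{Sp}_4(\mathbb R)$ and replacing $F,G$ by slash-translates (which leaves $F^kG(dZ)^k$ unchanged as a form) we may take $Z_0=i$. Use Lemma 2 with $\varepsilon=\det(Z+i)$. Then $dZ=\mathrm{unit}\cdot dx_1\wedge dx_2\wedge dx_3$, $g$ acts on $x_1,x_2,x_3$ by $\lambda^2,\lambda\mu,\mu^2$, and $\tilde F\circ g=(\lambda\mu)^{-2}\tilde F$.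

*If $e=1$*, both terms of (5) are at least $0$, and $e-1=0$.

*If $e>1$ and $(\lambda^2,\mu^2)\ne(1,1)$*, let $h=\tilde Fx_1x_3$, which is $g$-invariant by (2). On $\mathrm{Fix}(g)\supset f(E')$ every coordinate with nontrivial eigenvalue vanishes; $x_1$ or $x_3$ is such a coordinate, so $h$ vanishes on $f(E')$. By (R2), $\mathrm{ord}(\tilde F)+\mathrm{ord}(x_1)+\mathrm{ord}(x_3)\ge e$. By (R3) applied to $dx_1\wedge dx_2\wedge dx_3/(x_1x_2x_3)$, $\mathrm{ord}(dZ)\ge\mathrm{ord}(x_1)+\mathrm{ord}(x_2)+\mathrm{ord}(x_3)-1$. Adding,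
$$\mathrm{ord}(\tilde F)+\mathrm{ord}(dZ)\ \ge\ e-1+\mathrm{ord}(x_2)\ \ge\ e-1 .$$

*If $e>1$ and $\lambda^2=\mu^2=1$*, then $\lambda\mu=-1$, since otherwise $u=\pm1$ and $g=1$. The fixed locus of $\gamma$ is $\{x_2=0\}$, a mirror, and it contains $f(E')$ near $w$. Now $\tilde F$ is $g$-invariant and vanishes on the mirror by hypothesis, so $\mathrm{ord}(\tilde F)\ge e$ by (R2), while $\mathrm{ord}(dZ)\ge0$. This gives (5).

The last situation is the only place where the hypothesis on mirrors enters: there neither $x_1$ nor $x_3$ is forced to vanish on $f(E')$, so the vanishing needed for (R2) must come from $F$.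

## 9. Fixed points on the boundary

Now $w\in\partial X'$, hence $f(E')\subset\partial X'$ by the choice of $y'$. After conjugation by an element of $\mathrm{Sp}_4(\mathbb Q)$, replacing $F,G$ by slash-translates, the cusp under $w$ is in standard position.

**Case 2: $w$ over a 1-dimensional cusp.** By (T2) and Lemma 6, $(\tau,z,q)$ with $q=e(\omega/h)$ are local coordinates of $X'$ at $w$, and $\partial X'=\{q=0\}$ there. Invariance under $U_C$ makes the exponents of $\omega$ multiples of $1/h$. By Koecher $G=\sum_{m\ge0}g_m(\tau,z)q^m$, and as $F$ is a cusp form, $F=\sum_{m\ge1}f_m(\tau,z)q^m$. So both are holomorphic at $w$, and $F$ vanishes on $\{q=0\}$.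

Take $\gamma\in\Gamma_C$ as in Lemma 7. It preserves a lattice, so it acts by $\pm1$ on $\mathbb Qe_4$; it preserves $e_4^\perp=\{x_2=0\}$. Hence rows 3 and 4 of $\gamma$ are $(c,0,d,*)$ and $(0,0,0,\pm1)$, so
$$CZ+D=\begin{pmatrix}c\tau+d&*\\0&\pm1\end{pmatrix},\qquad F(\gamma Z)=(c\tau+d)^2F(Z),$$
and $\gamma$ acts on $\tau$ by some $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{SL}_2(\mathbb Q)$ fixing $\tau_0=\tau(w)$. Let $j=c\tau_0+d$. Comparing imaginary parts of $\gamma\tau_0=\tau_0$ gives $|j|=1$, so $c\bar\tau_0+d=j^{-1}$. Put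
$$x_1=\frac{\tau-\tau_0}{\tau-\bar\tau_0},\qquad\varepsilon=\tau-\bar\tau_0,\qquad\tilde F=(\tau-\bar\tau_0)^2F .$$
From $\gamma\tau-\rho=\gamma\tau-\gamma\rho=\frac{\tau-\rho}{(c\tau+d)(c\rho+d)}$ for $\rho=\tau_0,\bar\tau_0$,
$$x_1\circ\gamma=j^{-2}x_1,\qquad\tilde F\circ\gamma=(c\bar\tau_0+d)^{-2}\tilde F=j^2\tilde F .$$
So $\tilde Fx_1$ is $g$-invariant and vanishes on $f(E')\subset\{q=0\}$. By (R2), $\mathrm{ord}(\tilde F)+\mathrm{ord}(x_1)\ge e$. Since $dZ=\mathrm{unit}\cdot x_1\cdot\frac{dx_1}{x_1}\wedge dz\wedge\frac{dq}q$, (R3) gives $\mathrm{ord}(dZ)\ge\mathrm{ord}(x_1)-1$. Adding gives (5).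

**Case 3: $w$ over a 0-dimensional cusp.** By (T2) and Lemma 6, $X'$ near $w$ is $X_\sigma=\mathrm{Spec}\,\mathbb C[\sigma^\vee\cap N^\vee]$ near a point of its closed orbit. Here $N^\vee=\{T:\mathrm{tr}(TN)\subset\mathbb Z\}$, $\chi^T=e(\mathrm{tr}\,TZ)$, and $\sigma$ is a cone of positive semidefinite matrices with relative interior in the positive definite cone. $X_\sigma$ may be singular. Put $\varepsilon=1$.

**Step 1 of Case 3: near $w$ the imaginary part is bounded below.** Claim: there are $Y_0>0$ and a neighborhood $\mathcal U$ of $w$ in $X_\sigma$ such that every torus point of $\mathcal U$ has $\mathrm{Im}\,Z\ge Y_0$. Let $T_1,\dots,T_m$ generate $\sigma^\vee\cap N^\vee$. The map $T\mapsto-\frac1{2\pi}\log|\chi^T(w)|$ is additive on $\sigma^\perp\cap N^\vee$, so there is $y_w\in\mathrm{Sym}_2(\mathbb R)$ with $|\chi^T(w)|=e^{-2\pi\mathrm{tr}(Ty_w)}$ there. Choose $y_1$ in the relative interior of $\sigma$, so $y_1>0$, and a complement $L'$ of $L=\mathrm{span}\,\sigma$ in $\mathrm{Sym}_2(\mathbb R)$. For $R>0$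 the conditions
$$|\mathrm{tr}(T_i(y-y_w))|<1\ \ (T_i\in\sigma^\perp),\qquad\mathrm{tr}(T_i(y-y_w))>R\ \ (T_i\notin\sigma^\perp),\qquad y=\mathrm{Im}\,Z, \tag{6}$$
describe the torus points of a neighborhood of $w$. Indeed, they are conditions on the absolute values of the coordinates $\chi^{T_i}$, and $\chi^{T_i}(w)=0$ for $T_i\notin\sigma^\perp$.

Write $y-y_w=a+b$ with $a\in L'$, $b\in L$. Since $\sigma^\perp$ is a face of $\sigma^\vee$, the generators $T_i\in\sigma^\perp$ span $\sigma^\perp=L^\perp$. They kill $b$, so (6) bounds $|a|\le c$ for a constant $c$, and then $\mathrm{tr}(T_ib)\ge R-c'$ for $T_i\notin\sigma^\perp$ with another constant $c'$. Fix $Y_0>0$, choose $s>0$ so large that $y_w+sy_1+a\ge Y_0$ for all $|a|\le c$, and then choose $R\ge c'+s\max_i\mathrm{tr}(T_iy_1)$. Then $\mathrm{tr}(T_i(b-sy_1))\ge0$ for all $i$ (it is $0$ for $T_i\in\sigma^\perp$), so $b-sy_1\in(\sigma^\vee)^\vee=\sigma$ is positive semidefinite. Hence $y=(y_w+sy_1+a)+(b-sy_1)\ge Y_0$, which proves the claim.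

**Step 2 of Case 3: $F$ and $G$ are holomorphic at $w$, and $F$ vanishes on $\partial X'$ near $w$.** The exponents $T$ occurring in $F$ and $G$ lie in $N^\vee$, by invariance under the translations $N$, and satisfy $T\ge0$; so $T\in\sigma^\vee$ and $\chi^T$ is regular on $X_\sigma$. By Step 1, $|\chi^T|\le e^{-2\pi\mathrm{tr}(TY_0)}$ on the torus points of $\mathcal U$, and by continuity on all of $\mathcal U$. Since $\sum|a(T)|e^{-2\pi\mathrm{tr}(TY_0)}<\infty$ (absolute convergence at $Z=iY_0$), the Fourier series converge uniformly on $\mathcal U$ to holomorphic functions. If $T>0$, then $\mathrm{tr}(Ty)>0$ for every $0\ne y\in\sigma$, so $T$ is not orthogonal to any nonzero face of $\sigma$, and $\chi^T$ vanishes on $X_\sigma$ minus the torus. All exponents of $F$ are such, so $F$ vanishes on $\partial X'$ near $w$.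

**Step 3 of Case 3: the inequality.** Take $\gamma$ as in Lemma 7: $\gamma Z=MZ\,{}^tM+B$. It preserves the intersection of a lattice with the rational Lagrangian plane of the cusp, so $\det(CZ+D)=\pm1$ and $F(\gamma Z)=F(Z)$. Thus $\tilde F=F$ is $g$-invariant and vanishes on $f(E')\subset\partial X'$, and (R2) gives $\mathrm{ord}(F)\ge e$. For a basis $S_1,S_2,S_3$ of $N^\vee$ the $\chi^{S_i}$ are nonzero meromorphic functions near $w$, and $d\chi^{S}/\chi^{S}=2\pi i\,d\,\mathrm{tr}(SZ)$ gives
$$dZ=\mathrm{const}\cdot\frac{d\chi^{S_1}}{\chi^{S_1}}\wedge\frac{d\chi^{S_2}}{\chi^{S_2}}\wedge\frac{d\chi^{S_3}}{\chi^{S_3}} .$$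
So (R3), used here without holomorphic 1-forms, gives $\mathrm{ord}(dZ)\ge-1$. Adding gives (5).

## 10. General type

**Proof of Theorem B.** Cases 1, 2, 3 are exhaustive, so (5) holds for every $E$. Thus $\omega_G$ has no pole along any prime divisor of the smooth variety $Y$, i.e. $\omega_G\in H^0(Y,kK_Y)$. As $F\ne0$, the map $G\mapsto\omega_G$ is injective, so $P_k(Y)\ge\dim M_k(\Gamma)$ for all $k\ge1$. By Baily–Borel, $\bigoplus_kM_k(\Gamma)$ is the homogeneous coordinate ring of a 3-dimensional projective variety, so $\dim M_k(\Gamma)\ge ck^3$ with some $c>0$ for all large $k$ divisible by a suitable $k_0$. Hence $\kappa(Y)=3$. $\blacksquare$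

**Proof of Theorem A.** If $\dim\mathfrak S^J_{2,t}>0$, Proposition 3 gives $0\ne F\in S_2(\Gamma_t)$, and by Proposition 4 it vanishes on every mirror of $\Gamma_t$. Theorem B with $\Gamma=\Gamma_t$ shows that $\mathcal A_t=\Gamma_t\backslash\mathbb H_2$ is of general type. So the conjecture is true. $\blacksquare$

## 11. Subgroups with torsion, necessity of the mirror condition, and a volume bound

**All subgroups of finite index.** The proof of Theorem A uses only $S_2(\Gamma_t)\ne0$. In that case $\Gamma\backslash\mathbb H_2$ is of general type for every finite-index subgroup $\Gamma\subset\Gamma_t$, torsion allowed: $F\in S_2(\Gamma)$, and mirrors of $\Gamma$ are mirrors of $\Gamma_t$, so Theorem B applies. By (i) and (ii), $\mathcal A_{37}$ and all $\mathcal A_t$ with $t\ge181$ are of general type.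

**The mirror condition is necessary for the extension statement in Theorem B.** Suppose $F\in S_2(\Gamma)$ does not vanish identically on some mirror. By Baily–Borel, for suitable even $k$ there is $G\in M_k(\Gamma)$ not vanishing identically on it. The inertia at a generic point of the mirror has order exactly $2$: it is cyclic, and by Step 1 of Proposition 4 every nontrivial element has $\lambda^2=\mu^2=1$, $\lambda\mu=-1$, so it acts by $-1$ on the normal direction. The quotient is smooth there, so there is a smooth model $Y$ in which the image $E$ of the mirror is a divisor and near whose generic point $Y'$ is $X'^\circ$. There $\mathrm{ord}_{E'}(\omega_G)=0$, and (R1) gives $\mathrm{ord}_E(\omega_G)=(0-k)/2<0$.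

**Plurigenera and volume.** If $S_2(\Gamma_t)\ne0$ and $Y$ is a smooth projective model of $\mathcal A_t$, then
$$P_k(Y)\ge\dim M_k(\Gamma_t)\quad(k\ge1),\qquad\mathrm{vol}(K_Y)=\limsup_k\frac{P_k(Y)}{k^3/6}\ \ge\ \frac{t^2}{1440}\prod_{p\mid t}\Big(1+\frac1{p^2}\Big).$$

*Proof.* The first inequality is Theorem B, whose hypothesis on mirrors holds by Proposition 4. For the second, let $\mathcal L_\Gamma$ be the $\mathbb Q$-ample bundle of weight-1 forms on the Baily–Borel compactification. For $k$ divisible by a suitable $k_0$, $\dim M_k(\Gamma)=\frac{\mathcal L_\Gamma^3}6k^3+O(k^2)$. For a finite-index inclusion $\Gamma_1\subset\Gamma_2$ of groups containing $-1$, $\mathcal L_{\Gamma_1}^3=[\Gamma_2:\Gamma_1]\,\mathcal L_{\Gamma_2}^3$. By Igusa, the even-weight ring of $\mathrm{Sp}_4(\mathbb Z)$ is $\mathbb C[E_4,E_6,\chi_{10},\chi_{12}]$, so for even $k$, $\dim M_k\sim2\cdot\frac{k^3}{6\cdot4\cdot6\cdot10\cdot12}=\frac{k^3}{8640}$, i.e. $\mathcal L^3=\frac1{1440}$ for $\mathrm{Sp}_4(\mathbb Z)$.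

It remains to compare $\Gamma_t$ with $\mathrm{Sp}_4(\mathbb Z)$ through $K=\Gamma_t\cap\mathrm{Sp}_4(\mathbb Z)$. First, $K$ is the stabilizer in $\mathrm{Sp}_4(\mathbb Z)$ of $\Lambda=\{v\in\mathbb Z^4:\langle v,e_4\rangle\equiv0\bmod t\}$, i.e. of the line of $e_4$ mod $t$. As $\mathrm{Sp}_4(\mathbb Z)$ is transitive on $\mathbb P^3(\mathbb Z/t)$, $[\mathrm{Sp}_4(\mathbb Z):K]=t^3\prod_{p\mid t}(1+p^{-1})(1+p^{-2})$. Second, $K$ is the stabilizer in $\Gamma_t$ of $\mathbb Z^4=\Lambda+\mathbb Ze_2$, i.e. of the cyclic subgroup $\langle e_2\rangle$ of order $t$ in $\Lambda^\vee/\Lambda\cong(\mathbb Z/t)^2$. As $\mathrm{SL}_2^{(24)}$ acts on $\Lambda^\vee/\Lambda$ through all of $\mathrm{SL}_2(\mathbb Z/t)$, the orbit is $\mathbb P^1(\mathbb Z/t)$ and $[\Gamma_t:K]=t\prod_{p\mid t}(1+p^{-1})$. Dividing, $\mathcal L_{\Gamma_t}^3=\frac{t^2}{1440}\prod_{p\mid t}(1+p^{-2})$, and the first inequality gives the bound. $\square$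

The converse of Theorem A, that general type forces $\dim\mathfrak S^J_{2,t}>0$, is not claimed, and for $t$ with $S_2(\Gamma_t)=0$ the argument gives no information.
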